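
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Isotopic bi-Lipschitz embeddings that are far apart\\ among Lipschitz maps}


\begin{abstract}
It was conjectured that, for a simply connected target $N$ and $\dim M<\dim N-2$, the number of isotopy classes of embeddings $M\to N$ containing an $L$-bi-Lipschitz embedding grows polynomially in $L$, and that any two isotopic $L$-bi-Lipschitz embeddings are isotopic through $CL$-bi-Lipschitz ones, with $C$ independent of $L$. We disprove the second assertion, and hence the conjecture. For $M=S^2\times S^2\times S^3$ and a certain closed simply connected $84$-manifold $N$, with any Riemannian metrics, we construct, for arbitrarily large $L$, pairs of isotopic $L$-bi-Lipschitz embeddings such that every homotopy between them contains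 a map with Lipschitz constant at least $cL^{10/9}$, where $c>0$ is independent of $L$. Replacing $S^3$ by higher odd-dimensional spheres, and changing $N$ accordingly, brings the exponent arbitrarily close to~$2$. The obstruction is a conserved quadratic expression $q-p_1p_2$ in three numbers attached to a map: the two embeddings have $p_1=p_2=\pm k$ and $q=0$, and a homotopy from one to the other must pass $p_1=0$, where $q=-k^2$.
\end{abstract}

\section{The question and the answer}

Let $M$ and $N$ be closed connected smooth manifolds with Riemannian metrics, regarded as metric spaces. For $L\ge1$, a topological embedding $f\colon M\to N$ is \emph{$L$-bi-Lipschitz} if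
\[
L^{-1}d_M(x,y)\le d_N(f(x),f(y))\le L\,d_M(x,y)\qquad\text{for all }x,y\in M .
\]
A map satisfying the second inequality is \emph{$L$-Lipschitz}, and $\operatorname{Lip}f$ denotes the smallest such constant. Two embeddings $M\to N$ are \emph{isotopic} if one is carried to the other by an isotopy of homeomorphisms of $N$ starting at the identity. Let $n(L)$ be the number of isotopy classes of embeddings $M\to N$ that contain an $L$-bi-Lipschitz embedding. The constant $L$ bounds the geometric complexity of an embedding, and $n(L)$ counts the isotopy classes that are visible at that complexity.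

It is stated in \cite{FWPNAS} that for each fixed $L$ only finitely many isotopy classes are represented by locally flat $L$-bi-Lipschitz embeddings if $\dim N-\dim M\ne2$, and that in codimension greater than $2$ bi-Lipschitz embeddings are automatically topologically locally flat. So in codimension greater than $2$ the number $n(L)$ is finite, and two quantitative questions arise: how fast does $n(L)$ grow, and how much complexity must an isotopy pass through? The following conjecture is posed in \cite{FWPNAS}.

\begin{conjecture}
If $N$ is simply connected and $\dim M<\dim N-2$, then the number of $L$-bi-Lipschitz isotopy classes of embeddings of $M$ in $N$ grows like a polynomial in $L$. Furthermore, there is a $C$ so that any two such embeddings that are isotopic are isotopic by an isotopy through $CL$-bi-Lipschitz embeddings.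
\end{conjecture}

We read the first assertion as an upper bound: there is a polynomial $P$, depending on $M$ and $N$, with $n(L)\le P(L)$ for all sufficiently large $L$. In the second assertion, ``such embeddings'' are $L$-bi-Lipschitz embeddings, $C$ depends only on $M$, $N$ and their metrics, and the claim is that two isotopic $L$-bi-Lipschitz embeddings $f_0,f_1$ are joined by an isotopy $f_t$, $t\in[0,1]$, in which every $f_t$ is a $CL$-bi-Lipschitz embedding.

A simple example shows why one might expect this. If $\dim N\ge 2\dim M+2$, smooth embeddings are isotopic as soon as they are homotopic, so the questions become questions about homotopy classes of Lipschitz maps. For $M=S^m$ and $N=S^m\times S^n$ with $m\ge2$ and $n\ge m+2$, the homotopy class of a map $M\to N$ is given by the degree of its first component. The degree is the integral of a pulled-back volume form, so an $L$-Lipschitz map has degree at most a constant times $L^m$, and only polynomially many homotopy classes contain $L$-Lipschitz maps. As for the second assertion, numerical quantities of this kind are bounded by a power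 of $L$ at both ends of a deformation, and one might expect to interpolate between two values of size at most $V$ through values of size at most $V$. We show that this expectation fails when several such quantities are tied together by a quadratic relation.

\begin{theorem}\label{thm:main}
Let $r\ge2$, $d=2r-1$ and $M=S^2\times S^2\times S^d$. There is a closed simply connected smooth manifold $Y=Y_r$ of dimension $21r^2$ with the following property. For any Riemannian metrics on $M$ and $Y$ there are constants $C_0\ge 1$, $c>0$ and smooth embeddings $f_k\colon M\to Y$, $k\in\mathbb Z\setminus\{0\}$, such that, with $L_k=C_0|k|^{1/(d+2)}$: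
\begin{enumerate}
\item[(1)] $f_k$ and $f_{-k}$ are $L_k$-bi-Lipschitz and ambient isotopic.
\item[(2)] If $f_k$ and $f_{-k}$ are joined by a homotopy $f_t$, $t\in[0,1]$, through $\Lambda$-Lipschitz maps $M\to Y$ (in particular, by an isotopy through $\Lambda$-bi-Lipschitz embeddings), then
\[
\Lambda\ge c\,L_k^{\nu_d},\qquad \nu_d=\frac{2(d+2)}{d+6}>1 .
\]
\end{enumerate}
The same holds with $Y$ replaced by $Y\times Z$, for any closed simply connected manifold $Z$ and any Riemannian metrics on $M$ and $Y\times Z$.
\end{theorem}

\begin{corollary}\label{cor:main}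
The conjecture is false: its second assertion fails for $M=S^2\times S^2\times S^3$ and $N=Y_2$, whatever the metrics. Moreover, for every $\nu<2$ there are $M$ and $N$ as in the conjecture for which, whatever the metrics, ``$CL$'' cannot be replaced by ``$CL^{\nu}$'', even if the isotopy is weakened to a homotopy through $CL^{\nu}$-Lipschitz maps.
\end{corollary}

\begin{proof}
We have $\dim M=2r+3<21r^2-2=\dim Y_r-2$, so the hypotheses of the conjecture hold. Given $\nu<2$, choose $r\ge2$ with $\nu_d>\nu$, which is possible because $\nu_d\to2$ as $d\to\infty$; for $\nu=1$ the choice $r=2$ works, with $d=3$, $\dim Y=84$ and $\nu_3=10/9$. If all pairs $f_k,f_{-k}$ could be joined through $CL_k^{\nu}$-Lipschitz maps, then $CL_k^{\nu}\ge cL_k^{\nu_d}$ for all $k$, which is impossible since $L_k\to\infty$ as $|k|\to\infty$.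
\end{proof}

We do not decide whether the first assertion, polynomial growth of $n(L)$, holds on its own.

\section{The mechanism: three numbers and a quadratic relation}\label{sec:mechanism}

The proof rests on a small piece of algebra, which we present first, informally. The rest of the paper realizes it geometrically.

We shall attach to certain maps $f\colon M=S^2\times S^2\times S^d\to Y$ three integers $(p_1,p_2,q)$. The number $p_i$ is of degree type, living on the product of the $i$-th $S^2$ with $S^d$, of dimension $d+2$; the number $q$ lives on all of $M$, of dimension $d+4$. They are not homotopy invariants. The manifold $Y$ is built so that for every $l\in\mathbb Z$ there are homotopies realizing the \emph{moves}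
\begin{equation}\label{eq:moves}
(p_1,p_2,q)\to(p_1+l,\;p_2,\;q+lp_2),\qquad
(p_1,p_2,q)\to(p_1,\;p_2+l,\;q+lp_1).
\end{equation}
Both moves preserve the quantity
\[
J=q-p_1p_2 ;
\]
for instance, $q+lp_2-(p_1+l)p_2=q-p_1p_2$.

Apply to the triple $(k,k,0)$ the second move and then the first, both with $l=-2k$:
\begin{equation}\label{eq:route}
(k,k,0)\;\longrightarrow\;(k,-k,-2k^2)\;\longrightarrow\;(-k,-k,0).
\end{equation}
So maps with triples $(k,k,0)$ and $(-k,-k,0)$ are homotopic, but the intermediate value of $q$ on this route is quadratic in $k$. No cleverer route avoids this. We shall extend $p_1,p_2,q$ to real-valued functions, defined on all smooth maps in the homotopy class, in such a way that $p_1$ varies continuously and $J$ is constant. Then a path from $p_1=k$ to $p_1=-k$ must cross $p_1=0$, and there conservation of $J=-k^2$ forces $q=-k^2$.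

Now compare sizes. A map $S^2\times S^d\to S^{d+2}$ of degree $k$ can be spread out evenly and then has Lipschitz constant of order $|k|^{1/(d+2)}$. So the triple $(k,k,0)$ can be realized at scale $L\approx|k|^{1/(d+2)}$. We shall see that a $\Lambda$-Lipschitz map has $|q|\lesssim\Lambda^{d+6}$. At the crossing,
\[
L^{2(d+2)}\approx k^2=|q|\lesssim\Lambda^{d+6},
\]
which is the bound of Theorem~\ref{thm:main}; it beats $\Lambda\approx L$ exactly when $d>2$.

The two $2$-spheres are essential to this argument. With a single $S^2$ there is only one number $p$, and nothing prevents the passage from $k$ to $-k$ from running through smaller values. Likewise the passage from $(k,0,0)$ to $(-k,0,0)$ can keep $p_2=q=0$. It is the mixed term $p_1p_2$ that forces the excursion.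

To carry this out we need three things:
\begin{itemize}
\item a manifold $Y$ in which the moves \eqref{eq:moves} are realized by homotopies, and efficient embeddings $f_k$ with triple $(k,k,0)$ (Sections \ref{sec:Y} and \ref{sec:embeddings});
\item an extension of $p_1,p_2,q$ from special maps to \emph{all} smooth maps homotopic to some $f_k$, as real numbers for which $J$ is a homotopy invariant (Section \ref{sec:invariant});
\item a continuous choice of $p_1$ and a bound for $q$ in terms of the Lipschitz constant (Section \ref{sec:bound}).
\end{itemize}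

\section{A bundle over \texorpdfstring{$S^3$}{S3} whose fiber is a product of special unitary groups}\label{sec:Y}

In the moves \eqref{eq:moves}, $l$ times one number is added to the next. We realize the numbers as coefficients of classes in $K^{-1}$ and the multiplication by multiplication with the Bott class of $S^2$. The homotopies come from sweeping a map over the base $S^3$ of a bundle clutched by a family $\varphi_s$, $s\in S^2$.

\subsection{Facts from \texorpdfstring{$K$}{K}-theory}
For a compact space $X$ let $K^{-1}(X)=[X,U]$, where $U=\bigcup_nU(n)$; addition is the group product in $U$. The ring $K^0(X)$ acts on $K^{-1}(X)$: if a vector bundle $V$ is the image of a family of orthogonal projections $e\colon X\to M_{n'}(\mathbb C)$ and $g\colon X\to U(n)$, then $V\cdot[g]$ is represented by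
\[
e\otimes g+(1-e)\otimes1\colon X\to U(n'n),
\]
the automorphism $1\otimes g$ of $V\otimes\mathbb C^n$ extended by the identity on the complement. The Chern character $\mathrm{ch}\colon K^{-1}(X)\to H^{\mathrm{odd}}(X;\mathbb R)$ is natural and additive, and satisfies $\mathrm{ch}(V\cdot g)=\mathrm{ch}(V)\,\mathrm{ch}(g)$. Its component in degree $i$ is written $\mathrm{ch}_i$. For odd $i$ we have $\tilde K^{-1}(S^i)=\pi_i(U)\cong\mathbb Z$, and $\mathrm{ch}$ is injective on this group.

From the fibrations $U(n)\to U(n+1)\to S^{2n+1}$, the inclusion $U(n)\to U$ is $2n$-connected. Hence $\pi_i(U(n))\cong\pi_i(U)$ for $i<2n$, and $[X,U(n)]\to[X,U]$ is bijective for every CW complex $X$ with $\dim X<2n$. Moreover $[X,SU(n)]\to[X,U(n)]$ is injective, since $g\mapsto g\cdot\mathrm{diag}(\det g^{-1},1,\dots,1)$ retracts $U(n)$ onto $SU(n)$. Combining the two, for a finite CW complex $X$: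
\begin{equation}\label{eq:stable}
\text{if }\dim X<2n,\text{ two maps }X\to SU(n)\text{ with the same class in }K^{-1}(X)\text{ are homotopic.}
\end{equation}

Let $E\to S^2=\mathbb{CP}^1$ be the tautological line bundle and $\beta=[E]-1\in\tilde K^0(S^2)$. Then $\tilde K^0(S^2)=\mathbb Z\beta$, $\beta^2=0$, and $\mathrm{ch}(\beta)=c_1(E)$. A map $S^2\to S^2$ of degree $l$ pulls $\beta$ back to $l\beta$.

\subsection{Multiplication by \texorpdfstring{$\beta$}{beta} as a map of groups}
Let $e(s)\in M_2(\mathbb C)$ be the orthogonal projection onto the line $s\in\mathbb{CP}^1$, and fix $s_0\in S^2$. For $g\in SU(n)$ the matrix $e(s)*g=e(s)\otimes g+(1-e(s))\otimes1$ is unitary of determinant $\det g=1$. Put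
\[
\Theta(s,g)=(e(s)*g)\,(e(s_0)*g)^{-1}\in SU(2n),\qquad\text{so that }\Theta(s_0,g)=1 .
\]
For maps $\gamma\colon X\to S^2$ and $g\colon X\to SU(n)$, the map $e(\gamma)*g$ represents $\gamma^*[E]\cdot[g]$, and $e(s_0)*g$ represents $[g]$ because the line $s_0$ is constant. Hence
\begin{equation}\label{eq:theta}
[\Theta(\gamma,g)]=\gamma^*\beta\cdot[g]\in K^{-1}(X).
\end{equation}

\subsection{The manifold \texorpdfstring{$Y$}{Y}}
Let $r\ge2$ and $F=SU(r)\times SU(2r)\times SU(4r)$. For $s\in S^2$ define
\[
\varphi_s\colon F\to F,\qquad \varphi_s(x,P,Q)=\bigl(x,\;\Theta(s,x)P,\;\Theta(s,P)Q\bigr),\qquad \varphi_{s_0}=\mathrm{id}.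
\]
This is a diffeomorphism depending smoothly on $s$: from $(x,P',Q')=\varphi_s(x,P,Q)$ one recovers first $P=\Theta(s,x)^{-1}P'$ and then $Q=\Theta(s,P)^{-1}Q'$. In terms of classes in $K^{-1}$, each of the last two coordinates is changed by $\beta$ times the class of the \emph{previous} coordinate; this is the source of the terms $lp_2$ and $lp_1$ in \eqref{eq:moves}.

Write $S^3=\mathbb R^3\cup\{\infty\}$, $U_-=\{|v|<2\}$, $U_+=\{|v|>1\}\cup\{\infty\}$, and let
\[
Y=\bigl(U_-\times F\;\sqcup\;U_+\times F\bigr)\big/\sim,\qquad (v,z)_-\sim\bigl(v,\varphi_{v/|v|}(z)\bigr)_+\quad(1<|v|<2).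
\]
Then $Y$ is a smooth $F$-bundle over $S^3$. It is closed, and it is simply connected because $F$ and $S^3$ are. Its dimension is
\[
3+(r^2-1)+(4r^2-1)+(16r^2-1)=21r^2 .
\]
We call the coordinates $(v,z)_-$ and $(v,z)_+$ \emph{minus} and \emph{plus coordinates}. Let $i_-,i_+\colon F\to Y$ be the inclusions of the fibers over $0$ and $\infty$: $i_-(z)=(0,z)_-$ and $i_+(z)=(\infty,z)_+$.

The next lemma says that, up to homotopy, $\varphi_{\gamma(\mu)}$ can be applied to $f(\mu)$ with a parameter $\gamma(\mu)$ that varies with the point $\mu\in M$.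

\begin{lemma}\label{lem:sweep}
For continuous maps $f\colon M\to F$ and $\gamma\colon M\to S^2$, the maps $i_-\circ f$ and $i_-\circ(\varphi_\gamma f)$ are homotopic in $Y$, where $(\varphi_\gamma f)(\mu)=\varphi_{\gamma(\mu)}(f(\mu))$.
\end{lemma}

\begin{proof}
Push each point $\mu$ along the ray in direction $\gamma(\mu)$ from $0$ to $\infty$: move through $(\rho\gamma(\mu),f(\mu))_-$ for $0\le\rho\le\frac32$ and through $(\rho\gamma(\mu),\varphi_{\gamma(\mu)}f(\mu))_+$ for $\frac32\le\rho\le\infty$. The two formulas agree at $\rho=\frac32$ by the gluing. Thus $i_-f\simeq i_+\varphi_\gamma f$. For the constant map $\gamma\equiv s_0$ this reads $i_-f'\simeq i_+f'$ for every $f'\colon M\to F$. Hence $i_-f\simeq i_+\varphi_\gamma f\simeq i_-\varphi_\gamma f$.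
\end{proof}

\section{The embeddings}\label{sec:embeddings}

From now on $d=2r-1$, $M=S^2\times S^2\times S^d$ with points $(s_1,s_2,y)$, and $m=\dim M=d+4=2r+3$. Let $\beta_1,\beta_2\in K^0(M)$ be the pullbacks of $\beta$ under the two projections to $S^2$; then $\beta_1^2=\beta_2^2=0$.

\subsection{Types and moves}
Let $x_0\colon S^d\to SU(r)$ be a smooth map representing a generator of $\pi_{2r-1}(SU(r))=\pi_{2r-1}(U(r))\cong\pi_{2r-1}(U)\cong\mathbb Z$ (stable because $2r-1<2r$). Put $\alpha=[x_0]\in K^{-1}(S^d)$, and use the same letter for the pullbacks of $\alpha$ to $M$ and to $S^2\times S^d$.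

\begin{definition}
A map $M\to Y$ is \emph{of type} $(p_1,p_2,q)\in\mathbb Z^3$ if it has the form $i_-(x_0(y),P,Q)$ with $P\colon M\to SU(2r)$ and $Q\colon M\to SU(4r)$ satisfying
\[
[P]=(p_1\beta_1+p_2\beta_2)\alpha,\qquad [Q]=q\,\beta_1\beta_2\alpha\qquad\text{in }K^{-1}(M).
\]
\end{definition}

\begin{lemma}\label{lem:moves}
Two maps of the same type are homotopic. A map of type $(p_1,p_2,q)$ is homotopic, for every $l\in\mathbb Z$, to a map of type $(p_1+l,p_2,q+lp_2)$ and to a map of type $(p_1,p_2+l,q+lp_1)$.
\end{lemma}

\begin{proof}
Since $r\ge2$, we have $m=2r+3<4r=2\cdot2r$ and $m<2\cdot4r$. By \eqref{eq:stable} the classes $[P]$ and $[Q]$ determine $P$ and $Q$ up to homotopy, which gives the first claim. For the second, let $\gamma=\delta_l(s_1)$ with $\delta_l\colon S^2\to S^2$ of degree $l$, so that $\gamma^*\beta=l\beta_1$. By Lemma~\ref{lem:sweep}, $i_-(x_0,P,Q)$ is homotopic to $i_-(x_0,\Theta(\gamma,x_0)P,\Theta(\gamma,P)Q)$. By \eqref{eq:theta} the new classes are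
\begin{align*}
[\Theta(\gamma,x_0)P]&=l\beta_1\alpha+(p_1\beta_1+p_2\beta_2)\alpha=\bigl((p_1+l)\beta_1+p_2\beta_2\bigr)\alpha,\\
[\Theta(\gamma,P)Q]&=l\beta_1(p_1\beta_1+p_2\beta_2)\alpha+q\beta_1\beta_2\alpha=(q+lp_2)\beta_1\beta_2\alpha ,
\end{align*}
using $\beta_1^2=0$. The other move is obtained in the same way from $\gamma=\delta_l(s_2)$, with the indices $1$ and $2$ exchanged.
\end{proof}

\subsection{Construction of \texorpdfstring{$f_k$}{fk}}
We need maps of type $(k,k,0)$ that are efficient and are embeddings with a uniform lower Lipschitz bound. Efficiency concerns the $SU(2r)$-component $P$. The third component only has to be null-homotopic, so we are free to let it be one fixed embedding, which takes care of the lower bound for all $k$ at once.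

Fix Riemannian metrics on $M$ and $Y$, and auxiliary metrics on the other manifolds that occur. Constants $C$, which may change from line to line, and $c'$, $c''$ depend on these and on choices made once and for all, not on $k$ or $\Lambda$. Any two Riemannian metrics on a compact connected manifold have comparable distance functions, so the auxiliary choices are harmless.

\emph{A map of degree $k$, spread evenly.} Orient $S^2\times S^d$ and $S^{d+2}$ so that the collapse $S^2\times S^d\to(S^2\times S^d)/(S^2\vee S^d)=S^{d+2}$ has degree one. For $k\ne0$ there is a smooth map $D_k\colon S^2\times S^d\to S^{d+2}$ of degree $k$ with $\operatorname{Lip}D_k\le C|k|^{1/(d+2)}$. To build it, let $n=\lceil|k|^{1/(d+2)}\rceil\le2|k|^{1/(d+2)}$ and divide a fixed coordinate cube in $S^2\times S^d$ into $n^{d+2}\ge|k|$ equal subcubes. On $|k|$ of them put rescaled copies of a fixed smooth map from the cube to $S^{d+2}$ that is constant near the boundary and has degree equal to the sign of $k$; elsewhere use the same constant. The differential of the resulting map is bounded by $Cn$.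

\emph{The class $\beta\alpha$ comes from the top cell.} The class $\beta\alpha\in K^{-1}(S^2\times S^d)$ restricts to $0$ on $S^2\vee S^d$, because $\alpha$ restricts to $0$ on $S^2$ and $\beta$ restricts to $0$ on $S^d$. By the exact sequence of the pair $(S^2\times S^d,S^2\vee S^d)$ it is the pullback, under the collapse, of a class in $\tilde K^{-1}(S^{d+2})=\pi_{2r+1}(U)=\pi_{2r+1}(SU(2r))$ (stable because $2r+1<4r$). Let a smooth map $h\colon S^{d+2}\to SU(2r)$ represent this class and put $h_k=h\circ D_k$. By Hopf's theorem $D_k$ is homotopic to the collapse followed by a self-map of $S^{d+2}$ of degree $k$, and the latter acts on $\tilde K^{-1}(S^{d+2})=\pi_{d+2}(U)$ as multiplication by $k$. Hence $[h_k]=k\,\beta\alpha$.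

\emph{A fixed embedding.} A product of spheres embeds in Euclidean space with codimension one, so $M\subset\mathbb R^{m+1}$. Since $m+1=2r+4\le16r^2-1$, there is a smooth embedding $j\colon M\to SU(4r)$ whose image lies in a coordinate ball. It is null-homotopic.

\medskip
Now define, for $k\ne0$,
\[
f_k=i_-\bigl(x_0(y),\,P_k,\,j\bigr),\qquad P_k(s_1,s_2,y)=h_k(s_1,y)\,h_k(s_2,y).
\]
Since $[P_k]=k(\beta_1+\beta_2)\alpha$ and $[j]=0$, the map $f_k$ is of type $(k,k,0)$.

\begin{proposition}\label{prop:bilip}
The maps $f_k$ are smooth embeddings. There are constants $c''>0$ and $C_0\ge1$, independent of $k$, such that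
\begin{equation}\label{eq:lower}
d_Y(f_k(\mu),f_k(\mu'))\ge c''d_M(\mu,\mu')\qquad(\mu,\mu'\in M),
\end{equation}
and every $f_k$ is $L_k$-bi-Lipschitz with $L_k=C_0|k|^{1/(d+2)}$.
\end{proposition}

\begin{proof}
Multiplication in $SU(2r)$ and the maps $h$, $x_0$, $j$, $i_-$ are smooth maps of compact manifolds, hence Lipschitz. Since $|k|\ge1$, it follows that $\operatorname{Lip}f_k\le C|k|^{1/(d+2)}$.

For the lower bound, recall that a smooth embedding $\iota$ of a closed connected manifold is bi-Lipschitz onto its image. It is Lipschitz because it is smooth; and the ratio $d(\iota(z),\iota(z'))/d(z,z')$ is continuous and positive off the diagonal and bounded below near the diagonal because $\iota$ is an immersion. We apply this to $i_-$ and to $j$, and use that the projection $F\to SU(4r)$ is Lipschitz. This gives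
\[
d_Y(f_k(\mu),f_k(\mu'))\ge c'd_{SU(4r)}(j(\mu),j(\mu'))\ge c''d_M(\mu,\mu').
\]
In particular $f_k$ is injective, and its differential is injective because that of $j$ is; so $f_k$ is a smooth embedding. Finally choose $C_0\ge1$ so large that $C_0\ge C$ and $C_0\ge1/c''$.
\end{proof}

\begin{proposition}\label{prop:isotopic}
The embeddings $f_k$ and $f_{-k}$ are homotopic and ambient isotopic.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:moves} with $l=-2k$, applied along the route \eqref{eq:route}, the map $f_k$ of type $(k,k,0)$ is homotopic to a map of type $(k,-k,-2k^2)$, and this one to a map of type $(-k,-k,\,-2k^2+(-2k)(-k))=(-k,-k,0)$. Since $f_{-k}$ is also of that type, $f_k\simeq f_{-k}$ by the first claim of the lemma.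

In target dimension at least $2m+2$, homotopic smooth embeddings of a closed $m$-manifold are smoothly isotopic (Whitney), because a generic smooth homotopy with fixed ends consists of embeddings. Indeed, coincidences $f_t(\mu)=f_t(\mu')$ with $\mu\ne\mu'$ form a $(2m+1)$-parameter problem with at least $2m+2$ conditions, and a rank drop of $df_t$ has codimension $\dim Y-m+1>m+1=\dim(M\times[0,1])$. So generically neither occurs. Here $\dim Y=21r^2\ge4r+8=2m+2$. By the isotopy extension theorem the isotopy is ambient.
\end{proof}

Propositions \ref{prop:bilip} and \ref{prop:isotopic} prove part (1) of Theorem~\ref{thm:main}.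

\section{The conserved quantity}\label{sec:invariant}

Along a homotopy the map leaves the fiber over $0$, and types lose their meaning. We replace the integers $p_1,p_2,q$ by real numbers defined through differential forms. We omit wedge signs.

\subsection{Forms on \texorpdfstring{$Y$}{Y}}
Let $\sigma$ be a closed $2$-form on $S^2$ representing $c_1(E)$, and orient $S^2$ so that $\int_{S^2}\sigma=1$. Let $\xi,\tau_1,\tau_2$ be closed forms on $SU(r)$, $SU(2r)$, $SU(4r)$, of degrees $d$, $d+2$, $d+4$, representing the components of $\mathrm{ch}$, in these degrees, of the classes of the inclusions into $U$. For every smooth $P\colon M\to SU(2r)$, for instance, the form $P^*\tau_1$ represents $\mathrm{ch}_{d+2}([P])$. Pullbacks to products are denoted by the same letters.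

\begin{lemma}\label{lem:forms}
There are smooth forms $u,\xi,\omega_1,\omega_2$ on $Y$, of degrees $3$, $d$, $d+2$, $d+4$, whose pullbacks under $i_-$ are $0,\xi,\tau_1,\tau_2$ and which satisfy
\begin{equation}\label{eq:structure}
du=0,\qquad d\xi=0,\qquad d\omega_1=u\,\xi,\qquad d\omega_2=u\,\omega_1 .
\end{equation}
\end{lemma}

\begin{proof}
The $SU(r)$-coordinate is preserved by all $\varphi_s$, so there is a global projection $Y\to SU(r)$; the form $\xi$ on $Y$ is the pullback of $\xi$. Let $\Phi\colon S^2\times F\to F$, $\Phi(s,z)=\varphi_s(z)$. By \eqref{eq:theta}, the second and third components of $\Phi$ have the classes $\beta[x]+[P]$ and $\beta[P]+[Q]$ in $K^{-1}(S^2\times F)$, where $x,P,Q$ stand for the coordinate projections of $F$. Since $\mathrm{ch}(\beta)=[\sigma]$, there are forms $\eta,\eta'$ on $S^2\times F$ with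
\[
\Phi^*\tau_1=\tau_1+\sigma\xi+d\eta,\qquad \Phi^*\tau_2=\tau_2+\sigma\tau_1+d\eta'.
\]
Let $\chi=\chi(|v|)$ be smooth, equal to $0$ for $|v|\le\frac43$ and to $1$ for $|v|\ge\frac53$. Over $|v|\le\frac43$ let $\omega_i=\tau_i$ in minus coordinates, and over $|v|\ge\frac53$ let $\omega_i=\tau_i$ in plus coordinates. On the overlap $1<|v|<2$, in minus coordinates, the latter form is $\Phi^*\tau_i$, where forms on $S^2\times F$ are pulled back by $(v,z)\mapsto(v/|v|,z)$. Our task is to interpolate there from $\tau_i$ to $\Phi^*\tau_i$.

Let $u=d\chi\,\sigma$ on the overlap and $u=0$ elsewhere; it is smooth and closed, and $i_-^*u=0$. On the overlap put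
\[
\omega_1=\tau_1+\chi\sigma\xi+d(\chi\eta).
\]
This is $\tau_1$ where $\chi=0$ and $\Phi^*\tau_1$ where $\chi=1$, so $\omega_1$ is a smooth global form. On the overlap $d\omega_1=d\chi\,\sigma\xi=u\xi$, and elsewhere both sides vanish.

The analogous first attempt $\tau_2+\chi\sigma\tau_1+d(\chi\eta')$ for $\omega_2$ has differential $d\chi\,\sigma\tau_1$. But, by $\sigma^2=0$ and $d\chi\,d\chi=0$,
\[
u\,\omega_1=d\chi\,\sigma\bigl(\tau_1+\chi\sigma\xi+d\chi\,\eta+\chi\,d\eta\bigr)=d\chi\,\sigma\tau_1+\chi\,d\chi\,\sigma\,d\eta .
\]
To supply the last term we add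
\[
X=\tfrac12\chi^2\sigma\,d\eta-\tfrac12d(\chi\sigma\eta),\qquad dX=\chi\,d\chi\,\sigma\,d\eta .
\]
The form $X$ vanishes for $|v|\le\frac43$, where $\chi=0$. It also vanishes for $|v|\ge\frac53$, where $\chi=1$, since $d(\sigma\eta)=\sigma\,d\eta$. Thus
\[
\omega_2=\tau_2+\chi\sigma\tau_1+d(\chi\eta')+X
\]
equals $\tau_2$ where $\chi=0$ and $\Phi^*\tau_2$ where $\chi=1$, so it defines a smooth global form. It satisfies $d\omega_2=u\,\omega_1$ on the overlap, and elsewhere both sides vanish.
\end{proof}

\subsection{The invariant}
Let $a=x_0^*\xi$, a closed form representing $\mathrm{ch}(\alpha)$, and $A=\int_{S^d}a$. Then $A\ne0$, because $\alpha$ generates $\tilde K^{-1}(S^d)\cong\mathbb Z$ and $\mathrm{ch}$ is injective there. Let $\sigma_1,\sigma_2$ be the pullbacks of $\sigma$ to $M$ by the two projections, and write $a$ also for the pullback of $a$. Orient $M$ so that $\int_M\sigma_1\sigma_2a=A$. Since $d\ge3$ is odd, $H^2(M;\mathbb R)$ has basis $[\sigma_1],[\sigma_2]$ and $H^{d+2}(M;\mathbb R)$ has basis $[\sigma_1a],[\sigma_2a]$.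

Let $f\colon M\to Y$ be smooth and homotopic to some $f_k$. Since $f_k^*u=0$ and $f_k^*\xi=a$, the form $f^*u$ is exact and $[f^*\xi]=[a]$. The forms $f^*\omega_1$ and $f^*\omega_2$ have the right degrees to define $p_i$ and $q$, but $f^*\omega_1$ need not be closed. We correct them using a primitive of $f^*u$: choose $b\in\Omega^2(M)$ with $db=f^*u$ and set
\[
W_1=f^*\omega_1-b\,f^*\xi,\qquad W_2=f^*\omega_2-b\,W_1-\tfrac12b^2f^*\xi,
\]
of degrees $d+2$ and $d+4=m$. By \eqref{eq:structure}, $W_1$ is closed. Define real numbers by
\[
[W_1]=p_1[\sigma_1a]+p_2[\sigma_2a],\qquad q=\frac1A\int_MW_2,\qquad J=q-p_1p_2 .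
\]
The numbers $p_1,p_2,q$ depend on $b$. The next proof shows that changing $b$ by a closed form of class $\kappa_1[\sigma_1]+\kappa_2[\sigma_2]$ changes them by the formulas \eqref{eq:moves}, applied with $l=-\kappa_1$ in the first and $l=-\kappa_2$ in the second, so that $J$ does not change.

\begin{lemma}\label{lem:J}
$J$ is independent of the choice of $b$, and it takes the same value on homotopic smooth maps in the homotopy class of some $f_k$.
\end{lemma}

\begin{proof}
Homotopic smooth maps are smoothly homotopic. Let $H\colon M\times[0,1]\to Y$ be a smooth homotopy from $f^0$ to $f^1$, and let $b^0,b^1$ be chosen primitives of $(f^0)^*u$ and $(f^1)^*u$. (The case of a constant homotopy, with two primitives $b^0,b^1$ of the same form, gives independence of $b$.) The closed form $H^*u$ is exact because its restriction to $M\times\{0\}$ is; write $H^*u=dB$ and put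
\[
\hat W_1=H^*\omega_1-B\,H^*\xi,\qquad \hat W_2=H^*\omega_2-B\,\hat W_1-\tfrac12B^2H^*\xi .
\]
Then $d\hat W_1=dB\,H^*\xi-dB\,H^*\xi=0$. Using $H^*\omega_1=\hat W_1+B\,H^*\xi$ and the fact that $B$ has even degree,
\[
d\hat W_2=dB\,(\hat W_1+B\,H^*\xi)-dB\,\hat W_1-B\,dB\,H^*\xi=0 .
\]
Hence the numbers $\hat p_1,\hat p_2,\hat q$ defined by $[\hat W_1|_{M\times\{t\}}]=\hat p_1[\sigma_1a]+\hat p_2[\sigma_2a]$ and $\hat q=\frac1A\int_{M\times\{t\}}\hat W_2$ agree at $t=0$ and $t=1$.

It remains to compare them, at each end, with the numbers defined by the chosen primitive. At an end let $f$ and $b$ be the map and its primitive. There $B$ restricts to $b+\kappa$ with $\kappa$ a closed $2$-form on $M$, $[\kappa]=\kappa_1[\sigma_1]+\kappa_2[\sigma_2]$. Writing $\xi$ for $f^*\xi$, and restricting to this end, we have $\hat W_1=W_1-\kappa\xi$ and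
\begin{align*}
\hat W_2&=f^*\omega_2-(b+\kappa)(W_1-\kappa\xi)-\tfrac12(b^2+2b\kappa+\kappa^2)\xi\\
&=\bigl(f^*\omega_2-bW_1-\tfrac12b^2\xi\bigr)-\kappa W_1+(b\kappa+\kappa^2)\xi-b\kappa\xi-\tfrac12\kappa^2\xi\\
&=W_2-\kappa W_1+\tfrac12\kappa^2\xi .
\end{align*}
The forms $\kappa,W_1,\xi$ are closed, $[\xi]=[a]$, $[\sigma_i]^2=0$ and $\int_M\sigma_1\sigma_2a=A$. Therefore
\[
\hat p_i=p_i-\kappa_i,\qquad \hat q=q-(\kappa_1p_2+\kappa_2p_1)+\kappa_1\kappa_2 ,
\]
and
\[
\hat q-\hat p_1\hat p_2=q-\kappa_1p_2-\kappa_2p_1+\kappa_1\kappa_2-(p_1-\kappa_1)(p_2-\kappa_2)=q-p_1p_2 .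
\]
So $J$ computed from $b$ equals $\hat q-\hat p_1\hat p_2$ at each end, and the latter is the same at both ends.
\end{proof}

\begin{lemma}\label{lem:values}
For $f=f_k$ and $b=0$ one has $p_1=p_2=k$ and $q=0$. Hence $J(f_k)=J(f_{-k})=-k^2$.
\end{lemma}

\begin{proof}
Since $f_k^*u=0$, the choice $b=0$ is allowed. Then $W_1=P_k^*\tau_1$ represents
\[
\mathrm{ch}_{d+2}\bigl(k(\beta_1+\beta_2)\alpha\bigr)=k\bigl([\sigma_1a]+[\sigma_2a]\bigr),
\]
and $W_2=j^*\tau_2$ is exact because $j$ is null-homotopic.
\end{proof}

\section{The lower bound}\label{sec:bound}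

As explained in Section~\ref{sec:mechanism}, we want to find a moment at which $p_1=0$. For this, $p_1$ must vary continuously along the homotopy, and so must $b$. We also need to control $q$, and hence the size of $b$. Hodge theory provides one choice of $b$ serving both purposes.

\subsection{The canonical primitive}
Let $G$ be the Green operator of the Hodge Laplacian $\Delta=dd^*+d^*d$ of $M$. It commutes with $d$, so an exact form $\lambda$ satisfies $\lambda=\Delta G\lambda=dd^*G\lambda$. Thus $d^*G\lambda$ is a primitive of $\lambda$, linear in $\lambda$. By elliptic regularity $G\colon L^s\to W^{2,s}$ is bounded for $1<s<\infty$, and $W^{2,s}\subset C^1$ for $s>m$. Hence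
\begin{equation}\label{eq:hodge}
\|d^*G\lambda\|_{C^0}\le C\,\|\lambda\|_{C^0}.
\end{equation}
\emph{From now on we take} $b=d^*Gf^*u$; then $p_1,p_2,q$ are functions of $f$ alone. For $f=f_{\pm k}$ we have $b=0$, so Lemma~\ref{lem:values} gives $p_1(f_k)=k$ and $p_1(f_{-k})=-k$.

\begin{lemma}\label{lem:control}
On the smooth maps $f\colon M\to Y$ homotopic to some $f_k$:
\begin{enumerate}
\item[(a)] $p_1$ is continuous in the $C^1$ topology;
\item[(b)] if $f$ is $\Lambda$-Lipschitz with $\Lambda\ge1$, then $|q(f)|\le C\Lambda^{d+6}$.
\end{enumerate}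
\end{lemma}

\begin{proof}
(a) For a fixed form $\lambda$ on $Y$ the map $f\mapsto f^*\lambda$ is continuous from the $C^1$ topology to $C^0$. By \eqref{eq:hodge} the same is true of $f\mapsto b$, hence of $f\mapsto W_1$. Finally $p_1=\frac1A\int_MW_1\sigma_2$, because $\sigma_2$ is closed of even degree and $\int_M\sigma_1a\,\sigma_2=A$, $\int_M\sigma_2a\,\sigma_2=0$.

(b) Since $|df|\le\Lambda$, we have $|f^*\lambda|\le C_\lambda\Lambda^{\deg\lambda}$ pointwise. Thus $|f^*u|\le C\Lambda^3$, and $|b|\le C\Lambda^3$ by \eqref{eq:hodge}. It follows that $|W_1|\le C(\Lambda^{d+2}+\Lambda^3\Lambda^d)\le C\Lambda^{d+3}$ and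
\[
|q|\le C\bigl(\Lambda^{d+4}+\Lambda^3\Lambda^{d+3}+\Lambda^6\Lambda^d\bigr)\le C\Lambda^{d+6}. \qedhere
\]
\end{proof}

The exponent is $d+6$ rather than $\deg\omega_2=d+4$ because our estimate for the $2$-form $b$ is $\Lambda^3$, the size of $f^*u$, and not $\Lambda^2$; the terms of $W_2$ that are quadratic in $b$ incur this loss twice.

\subsection{Smoothing a Lipschitz homotopy}
The numbers $p_1$ and $q$ are defined for smooth maps, whereas Theorem~\ref{thm:main}(2) concerns homotopies through maps that are merely Lipschitz. We therefore smooth a given homotopy by averaging.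

\begin{lemma}\label{lem:smoothing}
There is a constant $R=R(M,Y)$, depending on the metrics, with the following property. If $f_t$, $t\in[0,1]$, is a homotopy through $\Lambda$-Lipschitz maps between smooth maps $f_0,f_1\colon M\to Y$, then $f_0$ and $f_1$ are joined by a path, continuous in the $C^1$ topology, of smooth $R\Lambda$-Lipschitz maps $M\to Y$.
\end{lemma}

\begin{proof}
Embed $M\subset\mathbb R^{n_M}$ and $Y\subset\mathbb R^{n_Y}$ smoothly. Let $\rho_M$ be a smooth retraction onto $M$ of its $2\delta$-neighborhood and $\pi_Y$ a smooth retraction onto $Y$ of its $2\delta'$-neighborhood. Let $\psi\ge0$ be a smooth function on $\mathbb R^{n_M}$ supported in the unit ball with $\int\psi=1$. For continuous $g\colon M\to\mathbb R^{n_Y}$ and $0\le\varepsilon\le\delta$ put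
\[
S_\varepsilon g(\mu)=\int\psi(w)\,g\bigl(\rho_M(\mu+\varepsilon w)\bigr)\,dw,\qquad S_0g=g .
\]

\emph{Lipschitz bounds.} By compactness, the maps $\mu\mapsto\rho_M(\mu+\varepsilon w)$ from $M$ to $M$ have differentials bounded uniformly in $|w|\le1$ and $\varepsilon\le\delta$, and $d_M(\rho_M(\mu+\varepsilon w),\mu)\le C\varepsilon$, as one sees by measuring the path $s\mapsto\rho_M(\mu+s\varepsilon w)$, $0\le s\le1$. Hence
\[
\operatorname{Lip}(S_\varepsilon g)\le C\operatorname{Lip}(g),\qquad \|S_\varepsilon g-g\|_{C^0}\le C\varepsilon\operatorname{Lip}(g).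
\]

\emph{Smoothing.} For $\varepsilon>0$ the substitution $z=\mu+\varepsilon w$ gives
\[
S_\varepsilon g(\mu)=\varepsilon^{-n_M}\int\psi\bigl((z-\mu)/\varepsilon\bigr)\,g(\rho_M(z))\,dz ,
\]
so $S_\varepsilon g$ is smooth and $S_\varepsilon\colon C^0\to C^1$ is a bounded linear operator.

\emph{Smooth $g$.} If $g$ is smooth, then $(\varepsilon,\mu)\mapsto S_\varepsilon g(\mu)$ is smooth on $[0,\delta]\times M$, so $\varepsilon\mapsto S_\varepsilon g$ is continuous into $C^1$.

A $\Lambda$-Lipschitz map $M\to Y$ is $C\Lambda$-Lipschitz as a map into $\mathbb R^{n_Y}$. Choose $\varepsilon\in(0,\delta]$, depending on $\Lambda$, so small that $\|S_{s\varepsilon}f_t-f_t\|_{C^0}\le\delta'$ for all $s,t\in[0,1]$, and concatenate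
\[
\pi_YS_{s\varepsilon}f_0\ \ (s\colon0\to1),\qquad \pi_YS_\varepsilon f_t\ \ (t\colon0\to1),\qquad \pi_YS_{s\varepsilon}f_1\ \ (s\colon1\to0).
\]
This path leads from $f_0$ to $f_1$, and all maps in it are smooth. The differential of $\pi_Y$ is bounded on the closed $\delta'$-neighborhood of $Y$. So the differentials of the maps in the path, measured in the metrics of $M$ and $Y$, are at most $R\Lambda$ with $R$ independent of $\varepsilon$, and the maps are $R\Lambda$-Lipschitz. The first and third pieces are $C^1$-continuous by the case of smooth $g$. For the second, $t\mapsto f_t$ is continuous into $C^0$, so $t\mapsto S_\varepsilon f_t$ is continuous into $C^1$. Composition with $\pi_Y$ preserves $C^1$-continuity.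
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}(2)}
Let $f_k$ and $f_{-k}$ be joined by a homotopy through $\Lambda$-Lipschitz maps. By \eqref{eq:lower}, $\Lambda\ge\operatorname{Lip}f_k\ge c''$. So, enlarging the constant $R$ of Lemma~\ref{lem:smoothing}, we may assume $R\Lambda\ge1$. Let $g_\theta$, $\theta\in[0,1]$, be the path from $f_k$ to $f_{-k}$ given by that lemma. Every $g_\theta$ is smooth, $R\Lambda$-Lipschitz and homotopic to $f_k$, so $J(g_\theta)=-k^2$ by Lemmas \ref{lem:J} and \ref{lem:values}. By Lemma~\ref{lem:control}(a) the function $\theta\mapsto p_1(g_\theta)$ is continuous; it goes from $k$ to $-k$. So there is $\theta_*$ with $p_1(g_{\theta_*})=0$, and there $q(g_{\theta_*})=J(g_{\theta_*})=-k^2$. Lemma~\ref{lem:control}(b) gives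
\[
k^2\le C\,(R\Lambda)^{d+6}.
\]
Since $|k|=(L_k/C_0)^{d+2}$, this says $\Lambda\ge c\,L_k^{2(d+2)/(d+6)}$ with $c>0$ depending only on $M$, $Y$, their metrics and the fixed choices. Finally $2(d+2)>d+6$ because $d\ge3$. \qed

\begin{remark}
The hypothesis $r\ge2$ enters through the stable range $2r+3<4r$ in Lemma~\ref{lem:moves}, which lets the $K$-theory classes determine homotopy classes, and through $d=2r-1\ge3$, which makes $\nu_d>1$. For $r=1$ the group $SU(r)$ is trivial and there is no class $\alpha$ to start from.
\end{remark}

\subsection{Products}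
It remains to treat $Y\times Z$ with $Z$ closed and simply connected and with an arbitrary metric on the product. Fix $z_0\in Z$ and any metric on $Y$, and use the embeddings $(f_k,z_0)\colon M\to Y\times Z$. Since $Y\times\{z_0\}$ is a compact embedded submanifold of $Y\times Z$, it is bi-Lipschitz embedded, so after enlarging $C_0$ these smooth embeddings are bi-Lipschitz with constant $L_k=C_0|k|^{1/(d+2)}$; part (2) for $Y$ remains true for the new $L_k$ with a smaller $c$. The embeddings $(f_k,z_0)$ and $(f_{-k},z_0)$ are homotopic, and $\dim(Y\times Z)\ge2m+2$, so they are ambient isotopic as in Proposition~\ref{prop:isotopic}. The projection $Y\times Z\to Y$ is a smooth map of compact manifolds, hence Lipschitz. It carries a homotopy from $(f_k,z_0)$ to $(f_{-k},z_0)$ through $\Lambda$-Lipschitz maps to a homotopy from $f_k$ to $f_{-k}$ through $C\Lambda$-Lipschitz maps into $Y$. By part (2) for $Y$, $\Lambda\ge c\,L_k^{\nu_d}$ with a new constant $c>0$. This completes the proof of Theorem~\ref{thm:main}. \qed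

\begin{thebibliography}{9}
\bibitem{FWPNAS}
\emph{Quantitative Algebraic Topology And Lipschitz Homotopy},
\url{https://math.uchicago.edu/~shmuel/FWPNAS.pdf}.
\end{thebibliography}

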